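# Chord diagrams of posets and independence complexes of circle graphs

## 1. A chord diagram for a finite poset

Let $P$ be a finite poset with $n$ elements that is not a chain. List its elements $p_1,\dots,p_n$ along a linear extension, which means that $p_i<p_j$ implies $i<j$. Let $E$ be the set of pairs $\{i,j\}\subseteq[n]=\{1,\dots,n\}$ such that $p_i,p_j$ are incomparable. We call $W\subseteq[n]$ a chain if $\{p_i\}_{i\in W}$ is a chain of $P$.

We draw chords of a circle, one for each element of $P$ and one for each incomparable pair. Choose disjoint arcs $I_1,\dots,I_n$ on the circle, in counterclockwise order. In $I_i$ place distinct points, in counterclockwise order: first a point $a_i$; then one point $e_{i,j}$ for each $j$ with $\{i,j\}\in E$, where $j$ runs through the order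
$$i-1,\ i-2,\ \dots,\ 1,\ n,\ n-1,\ \dots,\ i+1;$$
and finally a point $b_i$. The chords are
$$c_i=a_ib_i\quad(i\in[n]),\qquad d_{ij}=e_{i,j}e_{j,i}\quad(\{i,j\}\in E).$$

All endpoints are distinct, so two chords intersect if and only if their endpoints interleave on the circle. Let us read off all intersections.

* The chords $c_i,c_j$ with $i\ne j$ never intersect: their endpoints lie in disjoint arcs.
* The chord $c_i$ meets $d_e$ if and only if $i\in e$. If $i\in e$, exactly one endpoint of $d_e$ lies in $I_i$, and it lies between $a_i$ and $b_i$. If $i\notin e$, both endpoints of $d_e$ lie outside $I_i$.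
* If $e\cap f=\emptyset$, then $d_e$ meets $d_f$ if and only if $e$ and $f$ interleave in the cyclic order of $[n]$: the four endpoints lie in four different arcs.
* The chords $d_{ij},d_{ik}$ with $j\neq k$ never meet. Going counterclockwise from $I_i$ we visit $I_{i+1},\dots,I_n,I_1,\dots,I_{i-1}$, and the points $e_{i,j}$ were placed in $I_i$ in the opposite order of $j$. So if $e_{i,j}$ precedes $e_{i,k}$ in $I_i$, then $I_k$ is visited before $I_j$, and the four endpoints occur in the order $e_{i,j},e_{i,k},e_{k,i},e_{j,i}$. This is nested, not interleaved.

Let $G(P)$ be the graph whose vertices are these $n+|E|$ chords, with an edge for each intersecting pair.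

For example, let $P$ be an antichain with three elements. Counterclockwise, the endpoints are
$$a_1,\ e_{1,3},\ e_{1,2},\ b_1,\quad a_2,\ e_{2,1},\ e_{2,3},\ b_2,\quad a_3,\ e_{3,2},\ e_{3,1},\ b_3 .$$
No two of the chords $d_{12},d_{13},d_{23}$ meet, and $c_i$ meets the two chords $d_e$ with $i\in e$. So $G(P)$ is the $6$-cycle $c_1,d_{12},c_2,d_{23},c_3,d_{13}$.

## 2. Independence complexes and wedges of spheres

Here is what the diagram is for.

**Definition (circle graph).** A circle graph is the intersection graph of a finite set of chords of a circle: its vertices are the chords, and two vertices are adjacent if and only if the chords intersect.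

So $G(P)$ is a circle graph by construction. Induced subgraphs of circle graphs are circle graphs, since we may erase chords.

**Definition (independence complex).** For a graph $G$, the complex $X_G$ has the vertices of $G$ as vertices and the independent sets of $G$ (sets containing no two adjacent vertices) as simplices.

For instance, $n$ pairwise disjoint chords give a full simplex, which is contractible. And $n$ pairwise crossing chords give $n$ isolated points, a wedge of $n-1$ copies of $S^0$. We write $\simeq$ for homotopy equivalence. Spheres $S^k$ with $k\ge 0$ are allowed in a wedge, and a contractible space counts as the empty wedge.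

The slides "Braids @ ICERM 2022" contain the following conjecture: if $G$ is a circle graph, then $X_G$ is homotopy equivalent to a wedge of spheres. We are to prove or disprove this for every finite circle graph with at least one vertex.

The conjecture is false, and the diagram of Section 1 shows it. We shall prove that for every poset $P$ that is not a chain, $X_{G(P)}$ is the suspension of the Alexander dual of the order complex of $P$. Order complexes can have any homotopy type of a finite complex, and torsion survives duality. A poset with $13$ elements and order complex $\mathbb{RP}^2$ gives a counterexample with $55$ chords. At the end we show that every nonempty finite complex is, up to suspension, some $X_G$.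

We fix conventions. Complexes are finite simplicial complexes, simplices are subsets of the vertex set, and $\emptyset$ is always a simplex; $|\{\emptyset\}|$ is the empty space. A complex on a set $V$ need not contain all singletons of $V$. The suspension $\Sigma$ is unreduced, with $\Sigma\emptyset=S^0$. The full simplex on $V$ is $\Delta_V$, and $\partial\Delta_V$ consists of the proper subsets of $V$, so $|\partial\Delta_V|\cong S^{|V|-2}$. For complexes $K,L$ on disjoint vertex sets, the join $K*L$ consists of the sets $\sigma\cup\tau$ with $\sigma\in K$, $\tau\in L$; in particular $\{\emptyset\}*L=L$. A complex is a cone with apex $v$ if $v$ is a vertex of it and $\sigma\cup\{v\}$ is a simplex whenever $\sigma$ is; cones are contractible, and $K*L$ is a cone if $L$ is, with the same apex.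

**Definition (order complex).** For a finite poset $P$, $\Delta(P)$ is the complex on the set $P$ whose simplices are the chains.

If $P$ is the three-element poset with $p_1<p_2$ and $p_3$ incomparable to both, then $\Delta(P)$ is an edge together with an isolated point. If $P$ is the poset of nonempty simplices of a complex $K$, then $\Delta(P)$ is the barycentric subdivision $\mathrm{sd}\,K$, so $|\Delta(P)|\cong|K|$. The same holds for the face poset of a regular CW complex (one whose closed cells are embedded).

**Definition (Alexander dual).** For a complex $K$ on $V$ with $V\notin K$, put
$$K^\vee=\{J\subseteq V:\ V\setminus J\notin K\}.$$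

This is a complex: if $J'\subseteq J\in K^\vee$, then $V\setminus J'\supseteq V\setminus J\notin K$, so $V\setminus J'\notin K$; and $\emptyset\in K^\vee$ because $V\notin K$. Also $V\notin K^\vee$ since $\emptyset\in K$. Finally $(K^\vee)^\vee=K$, because $J\in(K^\vee)^\vee$ means $V\setminus J\notin K^\vee$, that is, $J\in K$.

As an example, let $K$ consist of three isolated points, on $V=\{1,2,3\}$. Then $J\in K^\vee$ if and only if $|V\setminus J|\ge2$, so $K^\vee$ is again three isolated points. Geometrically, a circle with three points removed is homotopy equivalent to three points.

## 3. Small diagrams computed by hand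

**Two incomparable elements.** The chords are $c_1,c_2,d_{12}$, and $d_{12}$ meets both others. So $X_{G(P)}$ is the edge $\{c_1,c_2\}$ and the isolated point $d_{12}$, which is $\simeq S^0$. On the other side, $\Delta(P)$ is two points, $\Delta(P)^\vee=\{\emptyset\}$, and $\Sigma\emptyset=S^0$.

**Three pairwise incomparable elements.** We found that $G(P)$ is a $6$-cycle. Its independent sets are the subsets of $\{c_1,c_2,c_3\}$, the subsets of $\{d_{12},d_{13},d_{23}\}$, and the three mixed edges $\{c_k,d_{ij}\}$ with $\{i,j,k\}=\{1,2,3\}$. No mixed edge extends to a larger simplex, as any further $c$ meets $d_{ij}$ and any further $d$ has $k$ in its index pair. So $X_{G(P)}$ is two triangles joined by three edges. Collapsing each triangle to a point leaves two points joined by three edges, so $X_{G(P)}\simeq S^1\vee S^1$. This is the suspension of three points, and $\Delta(P)^\vee$ is three points.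

**Four elements, and why the order matters.** Let $P$ have minimal elements $x,x'$ and maximal elements $y,y'$, each minimal element being below each maximal one. The incomparable pairs are $xx'$ and $yy'$. List $P$ along the linear extension $x,x',y,y'$. Then $d_{12}$ and $d_{34}$ do not cross, and the maximal simplices of $X_{G(P)}$ are
$$\{c_1,c_2,c_3,c_4\},\quad\{d_{12},c_3,c_4\},\quad\{d_{34},c_1,c_2\},\quad\{d_{12},d_{34}\}.$$
The first three form a contractible complex (a tetrahedron with two triangles glued on along edges), and the last adds one edge. So $X_{G(P)}\simeq S^1$. The dual $\Delta(P)^\vee$ has the maximal simplices $\{3,4\}$ and $\{1,2\}$; it is two disjoint edges, and its suspension is $\simeq S^1$.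

Now draw the same diagram with the order $x,y,x',y'$, which is not a linear extension. The incomparable pairs are then $\{1,3\}$ and $\{2,4\}$, and $d_{13}$ crosses $d_{24}$. The edge joining the two $d$'s is gone, and the independence complex is a tetrahedron with two triangles glued on along edges. It is contractible, and the relation with $\Delta(P)^\vee$ is lost. So the crossings among the chords $d_e$ can do damage, and the linear extension will have to control them.

## 4. Deleting a chord, and the incomparability graph

**An induction for the conjecture.** Let $v$ be a vertex of $G$, and let $N[v]$ be $v$ together with its neighbors. The simplices of $X_G$ that contain $v$ are the sets $\{v\}\cup\sigma$ with $\sigma$ independent in $G-N[v]$. So $X_G$ is $X_{G-v}$ with a cone attached over the subcomplex $X_{G-N[v]}$; that is, $X_G$ is the mapping cone of the inclusion $X_{G-N[v]}\hookrightarrow X_{G-v}$. Both smaller graphs are circle graphs, so induction on the number of chords suggests itself. On the $6$-cycle it works. There $G-N[v]$ is a path on $3$ vertices, with complex an edge and a point, $\simeq S^0$; and $G-v$ is a path $v_1\cdots v_5$, whose complex has maximal simplices $\{v_1,v_3,v_5\},\{v_1,v_4\},\{v_2,v_4\},\{v_2,v_5\}$.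 This is a triangle plus a path of three edges from $v_1$ to $v_5$, hence $\simeq S^1$. A map from $S^0$ to the connected space $S^1$ is null-homotopic, so its cone is $S^1\vee S^1$.

The induction stops at the map. The induction hypothesis describes the two spaces up to homotopy but says nothing about the inclusion between them. A map $S^1\to S^1$ of degree $2$ has wedges of spheres at both ends, and its mapping cone is $\mathbb{RP}^2$.

**A direct route to a counterexample.** The incomparability graph $\mathrm{Inc}(P)$ has vertex set $P$ and an edge for each incomparable pair. Its independent sets are the chains, so $X_{\mathrm{Inc}(P)}=\Delta(P)$ on the nose. If we had a $P$ with $|\Delta(P)|\cong\mathbb{RP}^2$ and $\mathrm{Inc}(P)$ a circle graph, we would be done.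

Here is a natural $P$. Let $M$ be the complete graph $K_4$ on $a,b,c,d$, with a square attached along each of its three Hamiltonian $4$-cycles, and let $P$ be its face poset; Section 8 shows that $M\cong\mathbb{RP}^2$. We claim that $\mathrm{Inc}(P)$ is not a circle graph, so the direct route is closed for this $P$.

Suppose that it is. The neighbors of the vertex $ab$ (an edge of $K_4$) are then chords crossing one fixed chord, so each has one endpoint on either side of it. Reading these endpoints along the fixed chord in one direction, on each of its two sides, gives two linear orders $<_1,<_2$ on the neighbors. Two neighbors cross if and only if the orders disagree on them. So two neighbors are comparable in $P$ if and only if $<_1$ and $<_2$ agree on them. Consider the neighbors $c,d,ac,ad,cd$ of $ab$, together with the square $s$ with edges $ac,bc,bd,ad$, which is also incomparable to $ab$. Among these six, the comparable pairs are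
$$c,ac;\quad c,cd;\quad c,s;\quad d,ad;\quad d,cd;\quad d,s;\quad ac,s;\quad ad,s.$$
Let $R$ be the partial order "smaller in both $<_1$ and $<_2$". It has exactly these comparable pairs. Reversing both orders if necessary, we may assume that $R$ puts $c$ below $cd$. The rest of $R$ is then forced, by transitivity and the list of incomparable pairs:

* $d$ is below $cd$, since $cd$ below $d$ would make $c,d$ comparable;
* $c$ is below $ac$ and below $s$, since otherwise $ac$ or $s$ would be comparable to $cd$;
* $d$ is below $ad$ and below $s$, for the same reason;
* $ac$ is below $s$, since $s$ below $ac$ would make $d,ac$ comparable; likewise $ad$ is below $s$, since otherwise $c,ad$ would be comparable.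

So all the listed relations have the direction they have in $P$, and they hold in both linear orders. Since $c,ad$ are incomparable, $ad<_ic$ for some $i$; say $ad<_1c$. Since $d,ac$ are incomparable, $ac<_kd$ for some $k$. If $k=1$, then $d<_1ad<_1c<_1ac<_1d$, which is absurd. So $ac<_2d$. Now $ad<_1c<_1cd$ and $ad,cd$ are incomparable, so $cd<_2ad<_2s$. And $ac<_2d<_2cd$ and $ac,cd$ are incomparable, so $cd<_1ac<_1s$. Thus $cd$ is smaller than $s$ in both orders, although $cd$ and $s$ are incomparable. This contradiction proves the claim.

**What $G(P)$ does instead.** The diagram of Section 1 does not ask that incomparable elements cross. The elements become chords $c_i$ that never meet one another, and each incomparable pair becomes a chord of its own. This can be drawn for every $P$. There are two prices. The complex we see will be a dual, not $\Delta(P)$ itself. And the chords $d_e$ cross each other in ways we did not choose. To pay the second price we need just one statement: the chords $d_e$ available inside a set $W$ that is not a chain must form a contractible complex of pairwise non-intersecting chords. The linear extension gives this, as Lemma 1 shows.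

## 5. Gluing contractible pieces, and complements in a sphere

We need three facts.

**(F1)** If $K$ is a complex on $V$ with $V\notin K$, then $|\partial\Delta_V|\setminus|K|\simeq|K^\vee|$.

*Proof.* The vertices of $T=\mathrm{sd}\,\partial\Delta_V$ are the nonempty proper subsets of $V$, and its simplices are the chains of such subsets. The subcomplex $A=\mathrm{sd}\,K$ is full: a chain all of whose members lie in $K$ is a simplex of $A$. Let $B$ be the full subcomplex of $T$ spanned by the vertices not in $A$. Then $|T|\setminus|A|$ deformation retracts onto $|B|$ (Munkres, *Elements of Algebraic Topology*, Lemma 70.1). Here is the retraction. For $x\in|T|\setminus|A|$ with barycentric coordinates $x_v$, let $\beta(x)=\sum_{v\notin A}x_v$. If $\beta(x)$ were $0$, the simplex carrying $x$ would have all its vertices in $A$ and so lie in $A$ by fullness; hence $\beta(x)>0$. Put $r(x)=\sum_{v\notin A}(x_v/\beta(x))\,v\in|B|$ and move $x$ along $(1-t)x+t\,r(x)$. This path stays in the closed simplex carrying $x$, its points have $B$-coordinates summing to $(1-t)\beta(x)+t>0$, so it avoids $|A|$, and it is constant for $x\in|B|$.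

The complex $B$ is the order complex of the poset $\{\sigma:\emptyset\ne\sigma\ne V,\ \sigma\notin K\}$. The map $\sigma\mapsto V\setminus\sigma$ reverses inclusions and identifies this poset with the poset of nonempty simplices of $K^\vee$: indeed $V\setminus\sigma\in K^\vee$ if and only if $\sigma\notin K$, and $V\notin K^\vee$. Reversing an order does not change its chains, so $B\cong\mathrm{sd}\,K^\vee$. $\square$

**(F2)** Alexander duality (Hatcher, *Algebraic Topology*, Thm 3.44): if $C\subsetneq S^q$ is nonempty, compact and locally contractible, then $\tilde H_i(S^q\setminus C)\cong\tilde H^{q-i-1}(C)$ for all $i$, with integer coefficients.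

**(F3)** If $A,B$ are contractible subcomplexes of a complex, then $A\cup B\simeq\Sigma(A\cap B)$. In particular, if $A\cap B$ is also contractible, so is $A\cup B$.

*Proof.* If $A\cap B$ is empty as a space, $A\cup B$ is a disjoint union of two contractible spaces, so it is $\simeq S^0=\Sigma\emptyset$. Otherwise put $C=A\cap B$ and recall that collapsing a contractible subcomplex is a homotopy equivalence. So $A\cup B\simeq(A\cup B)/B=A/C$. Collapsing the attached cone shows $A\cup\mathrm{Cone}(C)\simeq A/C$. Collapsing $A$ instead gives $A\cup\mathrm{Cone}(C)\simeq\mathrm{Cone}(C)/C=\Sigma C$. The last sentence follows because the suspension of a contractible space is contractible. $\square$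

## 6. Non-crossing incomparability chords form a cone

For $W\subseteq[n]$ let $NC_W$ be the complex whose simplices are the sets of pairwise non-intersecting chords $d_e$ with $e\in E$ and $e\subseteq W$. Write $J\subseteq[n]$ also for the set of chords $\{c_j:j\in J\}$. The $c$'s are pairwise disjoint and $c_j$ meets $d_e$ if and only if $j\in e$, so the independent sets of $G(P)$ are
$$X_{G(P)}=\{J\cup\tau:\ J\subseteq[n],\ \tau\in NC_{[n]\setminus J}\}.\tag{1}$$

**Lemma 1.** If $W$ is not a chain, then $NC_W$ is a cone. In particular it is nonempty and contractible.

*Proof.* We look for a chord that no other available chord can cross. Write $W=\{w_1<\dots<w_k\}$. Suppose that $p_{w_t}$ and $p_{w_{t+1}}$ were comparable for every $t$. The list is a linear extension, so comparability means $p_{w_t}<p_{w_{t+1}}$. Then $p_{w_1}<p_{w_2}<\dots<p_{w_k}$, and $W$ would be a chain. Hence there are $a<b$ in $W$, with no element of $W$ strictly between them, such that $p_a,p_b$ are incomparable. So $d_{ab}$ is a vertex of $NC_W$.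

Let $d_e$ with $e\subseteq W$ meet $d_{ab}$. By Section 1, $e$ is disjoint from $\{a,b\}$ and interleaves with it, so one index of $e$ lies strictly between $a$ and $b$. No element of $W$ does. So $d_{ab}$ meets no chord $d_e$ with $e\subseteq W$, it can be added to every simplex of $NC_W$, and $NC_W$ is a cone with apex $d_{ab}$. $\square$

This is the only place where the linear extension is used. In the bad order $x,y,x',y'$ of Section 3, $NC_{[4]}$ consists of the two crossing chords $d_{13},d_{24}$. It is two points, and the lemma fails.

## 7. The complex $X_{G(P)}$ as a suspended dual

**Theorem 1.** If $P$ is not a chain, then $X_{G(P)}\simeq\Sigma\,\Delta(P)^\vee$, where $\Delta(P)^\vee$ is formed on the vertex set $P$.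

*Proof.* Identify $P$ with $[n]$, and put
$$D=\{J\subseteq[n]:\ [n]\setminus J\text{ is not a chain}\}=\Delta(P)^\vee .$$
We have $\emptyset\in D$ because $P$ is not a chain. Write $X=X_{G(P)}$.

**Step 1: split $X$ into two subcomplexes.** The purpose is to apply (F3) with intersection $D$. Let $\Delta$ be the full simplex on $c_1,\dots,c_n$. It is a subcomplex of $X$ and it is contractible. Let
$$Y=\{J\cup\tau:\ J\in D,\ \tau\in NC_{[n]\setminus J}\}.$$
This is a subcomplex: if $J'\subseteq J\in D$ and $\tau'\subseteq\tau\in NC_{[n]\setminus J}$, then $J'\in D$ since $D$ is a complex, and $\tau'\in NC_{[n]\setminus J}\subseteq NC_{[n]\setminus J'}$.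

We claim $X=\Delta\cup Y$. Take a simplex $J\cup\tau$ as in (1). If $\tau=\emptyset$, it lies in $\Delta$. If $\tau\neq\emptyset$, then $[n]\setminus J$ contains an incomparable pair, so $J\in D$ and the simplex lies in $Y$. The simplices of $Y$ lying in $\Delta$ are those with $\tau=\emptyset$, so $\Delta\cap Y=D$.

**Step 2: show that $Y$ is contractible.** We build $Y$ from pieces on which Lemma 1 applies. For $J\in D$ put
$$B_J=\Delta_J*NC_{[n]\setminus J}.$$
A simplex $J'\cup\tau$ of $B_J$ has $J'\subseteq J$, so $J'\in D$ and $\tau\in NC_{[n]\setminus J}\subseteq NC_{[n]\setminus J'}$; thus $B_J\subseteq Y$. A simplex $J\cup\tau$ of $Y$ lies in $B_J$. So $Y=\bigcup_{J\in D}B_J$.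

Add the pieces in order of nondecreasing $|J|$. The first is $B_\emptyset=NC_{[n]}$, contractible by Lemma 1. For $J\ne\emptyset$ we claim that $B_J$ meets the union of the previously added pieces in exactly
$$\partial\Delta_J*NC_{[n]\setminus J}.$$
Let $J''\cup\tau$ be a simplex of $B_J$, so $J''\subseteq J$ and $\tau\in NC_{[n]\setminus J}$. If $J''=J$, then a piece $B_{J'}$ containing the simplex has $J\subseteq J'$, and $|J'|\le|J|$ forces $J'=J$; so the simplex is in no earlier piece. If $J''\subsetneq J$, then $B_{J''}$ was added earlier, and it contains the simplex because $\tau\in NC_{[n]\setminus J''}$. This proves the claim.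

Since $J\in D$, the set $[n]\setminus J$ is not a chain, so $NC_{[n]\setminus J}$ is a cone by Lemma 1. Hence $B_J$ and $\partial\Delta_J*NC_{[n]\setminus J}$ are cones with the same apex; if $|J|=1$, then $\partial\Delta_J=\{\emptyset\}$ and the latter complex is $NC_{[n]\setminus J}$ itself. So at each stage the previous union, the new piece and their intersection are contractible, and by (F3) the new union is contractible. After the last piece, $Y$ is contractible.

**Step 3: glue.** $X=\Delta\cup Y$ with $\Delta,Y$ contractible and $\Delta\cap Y=D$. By (F3), $X\simeq\Sigma D$. $\square$

## 8. A projective plane with 13 cells gives 55 chords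

Let $M$ be the cell structure of Section 4: the complete graph $K_4$ with a square attached along each of its three Hamiltonian $4$-cycles. Each Hamiltonian cycle is the complement of one of the three perfect matchings of $K_4$. Each edge lies in exactly one perfect matching, so it lies in exactly two of the cycles. At a vertex $v$, the cycle that omits the edge $vw$ runs through the other two edges at $v$; so each of the three pairs of edges at $v$ is used by exactly one square, and the link of $v$ is a triangle. Hence $M$ is a closed surface. It is connected, with $\chi(M)=4-6+3=1$, so by the classification of surfaces $M\cong\mathbb{RP}^2$. The squares are attached along embedded circles, so every closed cell is embedded, and $M$ is a regular CW complex.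

Let $P$ be its face poset. It has $n=4+6+3=13$ elements, and $|\Delta(P)|\cong M\cong\mathbb{RP}^2$. The comparable pairs are:

* vertex–edge: $6\cdot2=12$;
* edge–square: $3\cdot4=12$;
* vertex–square: $3\cdot4=12$, since each square contains all four vertices.

So there are $\binom{13}{2}-36=42$ incomparable pairs. In particular $P$ is not a chain, and $G=G(P)$ is a circle graph with $13+42=55$ vertices.

**Theorem 2.** For this circle graph $G$ with $55$ vertices, $\tilde H_9(X_G;\mathbb Z)\cong\mathbb Z/2$ and $\tilde H_j(X_G;\mathbb Z)=0$ for $j\ne9$. Hence $X_G$ is not homotopy equivalent to a wedge of spheres, and the conjecture is false. Moreover $X_G\simeq\Sigma^8\mathbb{RP}^2$.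

*Proof.* Let $D=\Delta(P)^\vee$.

**Step 1: compute the homology of $D$ by duality.** By (F1), $D\simeq S^{11}\setminus|\Delta(P)|$, since $|\partial\Delta_P|\cong S^{13-2}$. The subset $|\Delta(P)|\cong\mathbb{RP}^2$ is nonempty, compact and locally contractible, and it is proper because it has dimension $2$. By (F2),
$$\tilde H_i(D)\cong\tilde H^{11-i-1}(\mathbb{RP}^2;\mathbb Z)=\tilde H^{10-i}(\mathbb{RP}^2;\mathbb Z).$$
The only nonzero reduced integral cohomology group of $\mathbb{RP}^2$ is $H^2=\mathbb Z/2$. So $\tilde H_8(D)\cong\mathbb Z/2$, and all other reduced homology of $D$ vanishes.

**Step 2: pass to $X_G$.** By Theorem 1, $X_G\simeq\Sigma D$, and suspension shifts reduced homology up by one. This gives the stated homology. The reduced homology of a wedge of spheres is free abelian, and $\mathbb Z/2$ is not. So $X_G$ is not homotopy equivalent to a wedge of spheres.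

**Step 3: identify the homotopy type.** $D$ is nonempty and $\tilde H_0(D)=0$, so $D$ is connected and $\Sigma D$ is simply connected. Thus $X_G$ has the homotopy type of a simply connected CW complex whose only nonzero reduced homology is $\mathbb Z/2$ in degree $9$, a Moore space $M(\mathbb Z/2,9)$. Such spaces are unique up to homotopy equivalence (Hatcher, Example 4.34). The space $\Sigma^8\mathbb{RP}^2$ is also one: it is simply connected, and its reduced homology is $\mathbb Z/2$ in degree $1+8=9$. So $X_G\simeq\Sigma^8\mathbb{RP}^2$. $\square$

## 9. Complements of one space in two spheres

We now want to reach every finite complex $L$, up to suspension. Theorem 1 produces duals of order complexes. Since $L=K^\vee$ for $K=L^\vee$, we would like to use $K$ as an order complex. But $K$ need not be one. Its subdivision $\mathrm{sd}\,K$ is the order complex of the poset of nonempty simplices of $K$, but it has a different vertex set, so its dual is the complement of $|K|$ in a different sphere. The next two lemmas say that, up to suspension, the complement does not depend on the embedding.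

**Lemma 2.** Let $C\subsetneq S^q$ be compact, and let $S^q\subset S^{q+r}$ be the standard inclusion. Then $S^{q+r}\setminus C\simeq\Sigma^r(S^q\setminus C)$.

*Proof.* $C$ is also a proper compact subset of $S^{q+1}$, and suspension preserves homotopy equivalences, so by induction it suffices to treat $r=1$. Write points of $S^{q+1}$ as $[x,h]$ with $x\in S^q$ and $h\in[-1,1]$, where all $[x,1]$ are the north pole and all $[x,-1]$ the south pole, so that $S^q=\{h=0\}$. Let $O=S^q\setminus C$. In the same coordinates $\Sigma O$ consists of points $[x,h]$ with $x\in O$, and the two poles. The inclusion of coordinates is a continuous map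
$$F:\Sigma O\to S^{q+1}\setminus C,\qquad F[x,h]=[x,h].$$
We construct a homotopy inverse that stretches the $h$-coordinate until everything over $C$ is pushed to a pole.

**Step 1: the stretching function.** Let $d(x)=\min\{\tfrac12,\mathrm{dist}(x,C)\}$ (and $d=\tfrac12$ if $C=\emptyset$). This is continuous, and it is zero exactly on $C$. On $\Omega=\{(x,h)\in S^q\times[-1,1]: h\ne0\text{ or }x\notin C\}$ define
$$k(x,h)=\begin{cases}\max\{-1,\min\{1,h/d(x)\}\}&\text{if }x\notin C,\\ \operatorname{sign}(h)&\text{if }x\in C.\end{cases}$$
This is continuous at points with $x\notin C$. Near a point $(x_0,h_0)$ with $x_0\in C$ and $h_0\neq0$ we have $d(x)<|h|$, so $k$ is constant there, equal to $\operatorname{sign}(h_0)$. So $k$ is continuous. It has the same sign as $h$, it vanishes only where $h=0$, and $k(x,\pm1)=\pm1$.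

**Step 2: the map back.** Define $R:S^{q+1}\setminus C\to\Sigma O$ by $R[x,h]=[x,k(x,h)]$ if $|k(x,h)|<1$, and let $R[x,h]$ be the north or south pole if $k(x,h)$ is $1$ or $-1$. If $|k(x,h)|<1$ then $x\in O$, so this makes sense. It is continuous, because $S^{q+1}\setminus C$ is covered by two open sets on which it is. On the set where $|h|>d(x)$, which contains the poles of $S^{q+1}$ and all points over $C$, the map $R$ is locally constant with value a pole. On the set where $x\notin C$ and $|h|<1$, it is the composite of $(x,h)\mapsto(x,k(x,h))\in O\times[-1,1]$ with the quotient map to $\Sigma O$.

**Step 3: the homotopies.** Both $FR$ and $RF$ are given by $[x,h]\mapsto[x,k(x,h)]$. Consider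
$$H_t[x,h]=[x,\,(1-t)h+t\,k(x,h)].$$
The poles stay fixed. Since $k$ has the same sign as $h$, the new second coordinate is zero only if $h=0$, and then $x\notin C$ for points of $S^{q+1}\setminus C$; so $H_t$ maps $S^{q+1}\setminus C$ to itself. It is continuous: it comes from a continuous map on $\Omega\times[0,1]$, and $\Omega\to S^{q+1}\setminus C$ is a quotient map (the restriction of a quotient map to the preimage of an open set), which remains one after multiplying with $[0,1]$. So $FR\simeq\mathrm{id}$. The same formula on $O\times[-1,1]\times[0,1]$ descends to $\Sigma O$ and gives $RF\simeq\mathrm{id}$. $\square$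

**Lemma 3.** Let $C$ be compact with embeddings $f:C\to\mathbb R^a\subset S^a$ and $g:C\to\mathbb R^b\subset S^b$. Then $\Sigma^b(S^a\setminus f(C))\simeq\Sigma^a(S^b\setminus g(C))$.

*Proof* (Klee's trick). We move both copies of $C$ onto the graph-like set $\Gamma=\{(f(c),g(c)):c\in C\}$ in $\mathbb R^{a+b}$. The set $f(C)$ is compact, hence closed, in $\mathbb R^a$, so by Tietze, applied to each coordinate, the map $gf^{-1}:f(C)\to\mathbb R^b$ extends to a continuous $\varphi:\mathbb R^a\to\mathbb R^b$. The map $(x,y)\mapsto(x,y+\varphi(x))$ is a homeomorphism of $\mathbb R^{a+b}$, with inverse $(x,y)\mapsto(x,y-\varphi(x))$. It takes $(f(c),0)$ to $(f(c),g(c))$, so it takes $f(C)\times0$ onto $\Gamma$. Symmetrically, extend $fg^{-1}:g(C)\to\mathbb R^a$ to a continuous $\psi:\mathbb R^b\to\mathbb R^a$; the homeomorphism $(x,y)\mapsto(x+\psi(y),y)$ takes $0\times g(C)$ onto $\Gamma$.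

Homeomorphisms of $\mathbb R^{a+b}$ extend to the one-point compactification $S^{a+b}$. So the complements of $f(C)\times0$ and of $0\times g(C)$ in $S^{a+b}$ are homeomorphic. Now $\mathbb R^a\times0$ with the point at infinity is a standard $S^a\subset S^{a+b}$, and similarly for $0\times\mathbb R^b$. Both copies of $C$ miss the point at infinity, so they are proper. By Lemma 2 the first complement is $\simeq\Sigma^b(S^a\setminus f(C))$ and the second is $\simeq\Sigma^a(S^b\setminus g(C))$. $\square$

## 10. Every nonempty finite complex, up to suspension

**Theorem 3.** For every nonempty finite simplicial complex $L$ there are $m\ge0$ and a circle graph $G'$ with $X_{G'}\simeq\Sigma^mL$ (hence the same holds for all larger $m$). Consequently the stable homotopy types of independence complexes of circle graphs are exactly those of all nonempty finite complexes.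

In the last sentence the graphs have at least one vertex, and stable homotopy types are taken up to suspension: $A$ and $B$ have the same one if $\Sigma^pA\simeq\Sigma^qB$ for some $p,q\ge0$. The sentence follows from the first one, since each $X_G$ is itself a nonempty finite complex.

*Proof.* **Step 1: write $L$ as the complement of a complex $K$ in a sphere.** Let $V_0$ be the vertex set of $L$ together with two extra points not in $L$, and let $N=|V_0|$; then $N\ge3$. Since $V_0\notin L$, we can form $K=L^\vee$ on $V_0$, and $K^\vee=L$. The extra points serve to make $K$ contain every singleton: for every $v\in V_0$ the set $V_0\setminus\{v\}$ contains an extra point, so it is not in $L$, which means $\{v\}\in K$. Moreover $V_0\notin K$, because $\emptyset\in L$. And for a vertex $v$ of $L$, the complement of $V_0\setminus\{v\}$ is $\{v\}\in L$, so $V_0\setminus\{v\}\notin K$. Hence $|K|$ is a nonempty proper compact subset of $|\partial\Delta_{V_0}|=S^{N-2}$, and by (F1)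
$$S^{N-2}\setminus|K|\simeq|K^\vee|=|L|.\tag{2}$$

**Step 2: embed the same space through an order complex.** Let $P$ be the poset of nonempty simplices of $K$, and $n=|P|$. The $N\ge3$ singletons form an antichain in $P$. So $P$ is not a chain, and if $u$ is one of these singletons, $P\setminus\{u\}$ still contains two incomparable elements and is not a chain. Hence $P\setminus\{u\}$ is a simplex of $\partial\Delta_P$ not in $\Delta(P)$, and $|\Delta(P)|$ is a proper subset of $|\partial\Delta_P|=S^{n-2}$. With $D=\Delta(P)^\vee$ on the vertex set $P$, (F1) gives
$$S^{n-2}\setminus|\Delta(P)|\simeq D.\tag{3}$$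

**Step 3: compare the two complements.** We have $|\Delta(P)|=|\mathrm{sd}\,K|\cong|K|$, so $C=|K|$ is embedded in $S^{n-2}$ as $|\Delta(P)|$ and in $S^{N-2}$ as $|K|$. Each copy misses a point of its sphere, so removing that point we get embeddings into $\mathbb R^{n-2}$ and $\mathbb R^{N-2}$. Lemma 3 with $a=n-2$ and $b=N-2$, together with (2) and (3), gives
$$\Sigma^{N-2}D\simeq\Sigma^{n-2}L.$$
By Theorem 1, $X_{G(P)}\simeq\Sigma D$. As $N\ge3$, this can be written as
$$\Sigma^{N-3}X_{G(P)}\simeq\Sigma^{n-2}L.\tag{4}$$

**Step 4: realize suspension by chords.** If $G$ is a circle graph, so is $G\sqcup K_2$: add two chords crossing each other, with all endpoints in a small arc free of other endpoints. An independent set of a disjoint union is a union of independent sets of the parts, so $X_{G\sqcup K_2}=X_G*X_{K_2}$. Since $X_{K_2}$ is two points, $X_{G\sqcup K_2}=X_G*S^0\simeq\Sigma X_G$. Hence $G'=G(P)\sqcup(N-3)K_2$ is a circle graph, and (4) gives $X_{G'}\simeq\Sigma^{n-2}L$, so $m=n-2$ works. Adding further copies of $K_2$ gives all larger $m$. $\square$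

## 11. Torsion groups, and a free obstruction

**Every finite abelian group occurs as the torsion subgroup of some $\tilde H_j(X_G;\mathbb Z)$ with $G$ a circle graph.** Given $A\cong\bigoplus_i\mathbb Z/k_i$ with all $k_i\ge2$, let $L$ be a finite simplicial complex homotopy equivalent to the wedge of the spaces obtained from $S^1$ by attaching a disk along a map of degree $k_i$ (a point if $A=0$). Then $\tilde H_1(L)\cong A$. With $X_{G'}\simeq\Sigma^mL$ from Theorem 3, $\tilde H_{m+1}(X_{G'})\cong A$.

**Torsion is not the only obstruction.** Let $L$ be a triangulation of $\mathbb{CP}^2$. By Theorem 3, some circle graph has $X_{G'}\simeq\Sigma^m\mathbb{CP}^2$. Its reduced homology is $\mathbb Z$ in degrees $m+2$ and $m+4$, which is free. But it is not a wedge of spheres. On $H^2(\mathbb{CP}^2;\mathbb F_2)$ the operation $Sq^2$ is the cup square, which is nonzero. Since $Sq^2$ is stable, it acts nontrivially on $\tilde H^*(\Sigma^m\mathbb{CP}^2;\mathbb F_2)$. On a wedge of spheres $Sq^2$ vanishes on reduced cohomology: a class is determined by its restrictions to the spheres, $Sq^2$ commutes with restriction, and on a single sphere it is zero because the reduced cohomology sits in one degree.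

The argument concerns arbitrary circle graphs. It makes no claim about bipartite circle graphs, nor about the minimal number of vertices of a counterexample.
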